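
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The vector sum of two analytic convex domains in $\mathbb R^3$ has $C^2$ boundary}


\begin{abstract}
Let $A,B\subset\mathbb R^3$ be bounded convex domains with real analytic boundaries. We prove that the boundary of the vector sum $A+B$ is of class $C^2$. Examples of Boman show that this is false in $\mathbb R^N$ for every $N>3$. We also show that the boundary is of class $C^{2,\alpha}$ for some $\alpha>0$ depending on the pair, that no $\alpha>0$ serves all pairs, that analyticity cannot be relaxed to $C^\infty$, and that the positive statements extend to finite sums. The core of the proof is an inequality between first derivatives of two analytic functions $p(u,x)$, $q(u,y)$ on the surface $p=q$, proved with the curve selection lemma and Glaeser's inequality.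
\end{abstract}

\section{Introduction}

\subsection{The question}

The vector sum of two convex sets $A,B\subset\mathbb R^N$ is $A+B=\{a+b: a\in A,\ b\in B\}$. How smooth is its boundary when the boundaries of $A$ and $B$ are smooth? Here ``$A$ has $C^k$ (or $C^{k,\alpha}$, or real analytic) boundary'' means that $\partial A$ is an embedded hypersurface of that class, and domains are open.

The following facts form the background of the question, which was posed in \cite{VS}. If $A$ is bounded and convex with $C^{1,\alpha}$ boundary, $0<\alpha\le1$, and $B$ is any convex domain, then $A+B$ has $C^{1,\alpha}$ boundary; so two bounded convex domains with analytic boundaries always have a sum with $C^{1,1}$ boundary. In the plane, sums of convex sets with $C^k$ boundaries have $C^k$ boundary for $k=1,2,3,4$, but not for $k=5$. In every dimension $N>3$, J.~Boman exhibited two bounded convex domains with real analytic boundaries whose sum does not have $C^2$ boundary. Dimension three remained: \emph{are there bounded convex domains $A,B\subset\mathbb R^3$ with real analytic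 boundaries such that $\partial(A+B)$ is not $C^2$?} The answer is no.

\begin{theorem}\label{thm:main}
If $A,B\subset\mathbb R^3$ are bounded convex domains with real analytic boundaries, then $\partial(A+B)$ is of class $C^2$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] In Theorem~\ref{thm:main}, $\partial(A+B)$ is of class $C^{2,\alpha}$ for some $\alpha=\alpha(A,B)>0$.
\item[(b)] No $\alpha>0$ works for all pairs. For every integer $n\ge2$ there is a pair $A,B$ as in Theorem~\ref{thm:main} such that $\partial(A+B)$ is not of class $C^{2,\alpha}$ for any $\alpha\in(\frac2{2n-1},1]$. In particular, $C^3$ can fail.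
\item[(c)] Analyticity cannot be replaced by $C^\infty$: there are bounded convex domains in $\mathbb R^3$ with $C^\infty$ boundaries whose sum does not have $C^2$ boundary.
\item[(d)] Theorem~\ref{thm:main} and part (a) hold for sums of finitely many bounded convex domains in $\mathbb R^3$ with real analytic boundaries.
\end{itemize}
\end{theorem}

\subsection{Where second derivatives can break}\label{sub:break}

Near a boundary point of $A+B$, choose coordinates in which the relevant pieces of $\partial A$ and $\partial B$ are graphs of convex functions $f,g$ over a plane region. Then $\partial(A+B)$ is locally the graph of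
\[
h(z)=\min_{x+y=z}\big(f(x)+g(y)\big).
\]
At the minimum $\nabla f(x)=\nabla g(y)$; we call points $x,y$ with this property \emph{matched}. They are the points at which the two surfaces have the same normal. If one replaces $f$ and $g$ by their second-order Taylor polynomials, with Hessians $F,G\ge0$, the Hessian of $h$ should be the \emph{parallel sum}
\begin{equation}\label{eq:par}
(F:G)[w]=\inf_{v+v'=w}\big(F[v]+G[v']\big),\qquad M[w]:=w^{T}Mw .
\end{equation}
So one expects $D^2h(z)=F(x(z)):G(y(z))$, where $x(z),y(z)$ are the minimizing points, and the question is whether this is continuous in $z$.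

For planar domains $F$ and $G$ are numbers, and $F:G$ is $FG/(F+G)$, or $0$ if $F=G=0$. It lies between $0$ and $\min(F,G)$, so it depends continuously on $(F,G)$ even at $(0,0)$. For matrices this fails. With
\begin{equation}\label{eq:rot}
F=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad
G_\varepsilon=\begin{pmatrix}1&\varepsilon\\ \varepsilon&\varepsilon^2\end{pmatrix},\qquad G_\varepsilon[w]=(w_1+\varepsilon w_2)^2,
\end{equation}
and $\varepsilon\ne0$, the kernels of $F$ and $G_\varepsilon$ span $\mathbb R^2$, so every $w$ splits into two kernel vectors and $F:G_\varepsilon=0$. But $F:G_0=\operatorname{diag}(\frac12,0)$. A small rotation of one kernel against the other destroys the parallel sum, unless the small curvature in the nearly degenerate directions is large enough to compensate.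

The problem in $\mathbb R^3$ is thus to decide whether, at matched points of two analytic surfaces, the nearly degenerate directions can rotate against each other too fast. Section~\ref{sec:degenerate} makes this quantitative and treats one example by hand; there the requirement that the points be matched is what saves continuity. Section~\ref{sec:key} proves that for analytic surfaces this requirement always suffices.

\subsection{Plan}
Section~\ref{sec:red} passes from domains to functions. Section~\ref{sec:hess} sets up the candidate Hessian, gives a criterion for $h\in C^2$, and disposes of the easy cases. Sections~\ref{sec:degenerate}--\ref{sec:end} complete the proof of Theorem~\ref{thm:main}. Sections~\ref{sec:holder}, \ref{sec:smooth} and \ref{sec:many} prove parts (a)--(b), (c) and (d) of Theorem~\ref{thm:compl}. For symmetric matrices, $M\ge0$ and $M>0$ mean that $M$ is positive semidefinite and positive definite.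

\section{From domains to functions}\label{sec:red}

Throughout, a \emph{local pair} is a pair of convex $C^2$ functions $f,g:V\to\mathbb R$ on an open disc $V\subset\mathbb R^2$ centered at $0$, at least one of them strictly convex, with $f(0)=g(0)=0$ and $\nabla f(0)=\nabla g(0)=0$. In particular $f,g\ge0$. If $f$ and $g$ are real analytic we speak of an \emph{analytic pair}. For a local pair put
\[
\Phi_z(x)=f(x)+g(z-x),\qquad x\in V\cap(z-V).
\]
This function is strictly convex. Its critical points are the $x$ for which $x$ and $z-x$ are matched.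

\begin{lemma}\label{lem:min}
For a local pair there is an open disc $U\ni0$ centered at $0$ such that for every $z\in U$ the function $\Phi_z$ has a unique minimizer $x(z)$. The points $x(z)$ and $y(z)=z-x(z)$ depend continuously on $z$, and $x(0)=y(0)=0$.
\end{lemma}

\begin{proof}
Suppose $\Phi_{z_0}$ attains its minimum at $x_0$. On a small circle around $x_0$ we have $\Phi_{z_0}>\Phi_{z_0}(x_0)$ by strict convexity, with a positive margin by compactness. For $z$ near $z_0$ the closed disc bounded by the circle still lies in $V\cap(z-V)$, and $\Phi_z>\Phi_z(x_0)$ on the circle. So $\Phi_z$ has a local minimum inside the circle; by strict convexity it is global and unique. Since the circle can be taken arbitrarily small, the minimizer is continuous at $z_0$. Hence the set of $z$ for which a minimizer exists is open, and it contains $0$, because $\Phi_0\ge0=\Phi_0(0)$.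
\end{proof}

We set $h(z)=\min\Phi_z=f(x(z))+g(y(z))$ for $z\in U$. For a bounded convex domain $A$, the \emph{lower boundary function} of $\overline A$ is
\[
\bar f(x)=\min\{x_3:(x,x_3)\in\overline A\},\qquad x\in\mathbb R^2,
\]
with value $+\infty$ if there is no such $x_3$. It is convex.

\begin{lemma}\label{lem:glue}
Let $A,B\subset\mathbb R^3$ be bounded convex domains such that the lower boundary functions $\bar f,\bar g$ of $\overline A,\overline B$ agree on a disc $V$ with the functions $f,g$ of a local pair. Then, near the point $0$, the surface $\partial(A+B)$ is the graph of $h$.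
\end{lemma}

\begin{proof}
The set $A+B$ is open and convex, so its boundary is that of $K=\overline{A+B}=\overline A+\overline B$ (the last set is compact, since $A$ and $B$ are bounded). The lower boundary function of $K$ is $\bar h(z)=\inf_x\big(\bar f(x)+\bar g(z-x)\big)$. For $z\in U$ the point $x(z)$ is a local minimum of the convex function $\bar f(\cdot)+\bar g(z-\cdot)$, hence a global one, so $\bar h=h$ on $U$. In particular $\bar h$ is finite on $U$, so $0$ is interior to the projection of $K$ to the $z$-plane. The length of the fiber of $K$ over $z$ is a concave function of $z$ on this projection; if it vanished at the interior point $0$ it would vanish identically, and $K$ would have no interior. So the fiber over $0$ has positive length. The lower and upper boundary functions of $K$ are continuous near $0$, and $h(0)=0$; hence near the point $0$ the set $\partial K$ is the graph of $h$.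
\end{proof}

\begin{lemma}\label{lem:nosegment}
If $A\subset\mathbb R^3$ is a bounded convex domain with real analytic boundary, then $\partial A$ contains no line segment.
\end{lemma}

\begin{proof}
Suppose a segment in $\partial A$ lies on the line $L$, and let $T\neq\emptyset$ be the interior of $L\cap\partial A$ relative to $L$. Let $t_0\in\overline T$. Then $t_0\in\partial A$, and in a ball around $t_0$ we have $\partial A=\{\rho=0\}$ with $\rho$ analytic. The analytic function $\rho|_L$ vanishes on open intervals containing or accumulating at $t_0$, so it vanishes near $t_0$, and $t_0\in T$. Thus $T$ is open and closed in $L$, so $T=L$, contradicting boundedness.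
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $A,B$ be as in Theorem~\ref{thm:main} and let $c\in\partial(A+B)$. After a rotation and after translations of $A$ and $B$ that move $c$ to $0$, the surface $\partial(A+B)$ is, near $0$, the graph of the function $h$ of an analytic pair.
\end{proposition}

\begin{proof}
Let $\nu$ be an outer normal of a supporting plane of $K=\overline A+\overline B$ at $c$, and write $c=a+b$ with $a\in\overline A$, $b\in\overline B$. Then $a$ and $b$ maximize $\langle\cdot,\nu\rangle$ on $\overline A$ and $\overline B$; in particular $a\in\partial A$ and $b\in\partial B$. After a rotation and translations, $\nu=-e_3$ and $a=b=c=0$. So $\overline A,\overline B\subset\{x_3\ge0\}$ and $\bar f,\bar g\ge0$.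

The surface $\partial A$ contains $0$ and lies in $x_3\ge0$, so its tangent plane at $0$ is $x_3=0$. Hence for some $\varepsilon>0$ and some small disc $V\ni0$ centered at $0$, the set $\partial A\cap(V\times(-\varepsilon,\varepsilon))$ is the graph of an analytic function $f$ with $|f|<\varepsilon$. For $x\in V$ we have $0\le\bar f(x)\le f(x)<\varepsilon$, and $(x,\bar f(x))\in\partial A$ as the lowest point of $\overline A$ over $x$. So $\bar f=f$ on $V$. Thus $f$ is analytic and convex, vanishes at $0$ together with its gradient, and is strictly convex because its graph contains no segment (Lemma~\ref{lem:nosegment}). The same holds for $g=\bar g$ after shrinking $V$. Now apply Lemma~\ref{lem:glue}.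
\end{proof}

Put $F(x)=D^2f(x)$ and $G(y)=D^2g(y)$. Theorem~\ref{thm:main} follows from the following local theorem, whose proof ends in Section~\ref{sec:end}.

\begin{theorem}\label{thm:local}
For an analytic pair, $h\in C^2(U)$ and $D^2h(z)=F(x(z)):G(y(z))$.
\end{theorem}

\section{The candidate Hessian}\label{sec:hess}

\subsection{Parallel sums}

\begin{lemma}\label{lem:parallel}
Let $F,G$ be positive semidefinite symmetric matrices. The infimum in \eqref{eq:par} is attained by some $v=Lw$ that depends linearly on $w$, and $F:G$ is a positive semidefinite quadratic form. The same holds for $w\mapsto\inf\{\sum F_i[w_i]:\sum w_i=w\}$ with finitely many positive semidefinite $F_i$.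
\end{lemma}

\begin{proof}
Since $\ker(F+G)=\ker F\cap\ker G\subset\ker G$, we have $\operatorname{ran}G\subset\operatorname{ran}(F+G)$. So $v=(F+G)^{+}Gw$, with ${}^{+}$ the Moore--Penrose inverse, satisfies $(F+G)v=Gw$. This says that $v$ is a critical point, hence a minimizer, of the convex function $v\mapsto F[v]+G[w-v]$. Inserting a linear choice gives a quadratic form. The case of several forms follows by iteration.
\end{proof}

We use the same symbol for a form and its symmetric matrix; by polarization, matrices $M_z$ converge if $M_z[w]$ converges for every $w$. For a local pair define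
\[
H(z)=F(x(z)):G(y(z)),\qquad z\in U .
\]
For each $w$ the function $z\mapsto H(z)[w]$ is an infimum of the continuous functions $F(x(z))[v]+G(y(z))[w-v]$, so it is \emph{upper semicontinuous}. Hence only a drop, as in \eqref{eq:rot}, can destroy continuity, and the work will be in lower bounds.

\subsection{First-order facts and a criterion}

\begin{lemma}\label{lem:first}
For a local pair, $h$ is convex and $C^1$ on $U$, and
\[
\nabla h(z)=\nabla f(x(z))=\nabla g(y(z)).
\]
Locally uniformly in $z$, for small $w$,
\begin{equation}\label{eq:upper}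
h(z+w)\le h(z)+\nabla h(z)\cdot w+C|w|^2 .
\end{equation}
\end{lemma}

\begin{proof}
The function $h$ is convex, being the minimum over $x$ of the jointly convex function $f(x)+g(z-x)$. Since $x(z)$ is a critical point of $\Phi_z$, $\nabla f(x(z))=\nabla g(y(z))$. Moving only $x$ gives, for small $w$,
\[
h(z+w)\le f(x(z)+w)+g(y(z))\le h(z)+\nabla f(x(z))\cdot w+C|w|^2 ,
\]
with $C$ locally uniform in $z$. If $\xi$ is a subgradient of $h$ at $z$, then $\xi\cdot w\le\nabla f(x(z))\cdot w+C|w|^2$ for all small $w$, so $\xi=\nabla f(x(z))$. Thus $h$ is differentiable, with a gradient that is continuous by Lemma~\ref{lem:min}.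
\end{proof}

\emph{Recentering.} Let $z_0\in U$ and $\xi=\nabla h(z_0)$. Replace $f(x)$ by $f(x(z_0)+x)-f(x(z_0))-\xi\cdot x$, replace $g$ in the same way using $y(z_0)$, and restrict both to a small disc around $0$. This is again a local pair, analytic if $(f,g)$ is. Near $z=0$ its minimizers are $x(z_0+z)-x(z_0)$ and $y(z_0+z)-y(z_0)$, its function $h$ is $h(z_0+z)-h(z_0)-\xi\cdot z$, and its candidate Hessian is $H(z_0+z)$. So whatever is proved at $z=0$ for every analytic pair holds, in recentered form, at every point of $U$.

\begin{proposition}\label{prop:A}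
For every analytic pair,
\begin{itemize}
\item[(i)] $h(z)=\frac12H(0)[z]+o(|z|^2)$ as $z\to0$;
\item[(ii)] $H$ is continuous at $0$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof that Proposition~\ref{prop:A} implies Theorem~\ref{thm:local}]
By recentering, $h(z+w)=h(z)+\nabla h(z)\cdot w+\frac12H(z)[w]+o(|w|^2)$ at every $z\in U$, and $H$ is continuous on $U$. Let $\varphi\in C_c^\infty(U)$ and $w\in\mathbb R^2$. For small $t>0$,
\[
\int\varphi(z)\,\frac{h(z+tw)+h(z-tw)-2h(z)}{t^2}\,dz=\int h(z)\,\frac{\varphi(z+tw)+\varphi(z-tw)-2\varphi(z)}{t^2}\,dz .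
\]
As $t\to0$ the right side tends to $\int h\,\partial_w^2\varphi$, where $\partial_w=w\cdot\nabla$. On the left, the difference quotient tends to $H(z)[w]$ for every $z$; on the support of $\varphi$ it is nonnegative by convexity and at most $2C|w|^2$ by \eqref{eq:upper}. Dominated convergence gives $\int h\,\partial_w^2\varphi=\int H[w]\,\varphi$. So $\partial_w^2h=H[w]$ in the sense of distributions for every $w$, and by polarization the distributional Hessian of $h$ is the continuous function $H$. Mollifications $h_\varepsilon$ of $h$ satisfy $h_\varepsilon\to h$, $\nabla h_\varepsilon\to\nabla h$ and $D^2h_\varepsilon\to H$ locally uniformly, so $h\in C^2(U)$ and $D^2h=H$.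
\end{proof}

\subsection{The easy cases}

\begin{lemma}\label{lem:nondeg}
Let $(f,g)$ be a local pair of class $C^k$, where $2\le k\le\infty$ or $k=\omega$ (real analytic). If $F(0)+G(0)>0$, then $h$ is $C^k$ near $0$ and $D^2h=H$ there. If $F(0)>0$ and $G(0)>0$, then $D^2h(0)>0$.
\end{lemma}

\begin{proof}
The continuous function $x(z)$ solves $\nabla f(x)-\nabla g(z-x)=0$. The derivative of the left side in $x$ is $F+G$, so by the implicit function theorem $x(z)$ is $C^{k-1}$ near $0$ (analytic if $k=\omega$). Hence $\nabla h(z)=\nabla f(x(z))$ is $C^{k-1}$ and $h$ is $C^k$. Differentiation gives $F\,Dx=G(I-Dx)$ and $D^2h=F\,Dx$. If $v=Dx\,w$, then $Fv=G(w-v)$, so $v$ minimizes $F[v]+G[w-v]$, and the minimal value is $v^{T}Fv+(w-v)^{T}Fv=w^{T}Fv=D^2h[w]$. Thus $D^2h=F:G$. Finally, let $F(0),G(0)>0$. The infimum in \eqref{eq:par} is attained, and $F(0)[v]+G(0)[w-v]=0$ implies $v=0$ and $w=v=0$. So $D^2h(0)>0$.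
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A} in the easy cases]
\emph{Case 1: $F(0)+G(0)>0$.} Both claims follow from Lemma~\ref{lem:nondeg}.

\emph{Case 2: $F(0)=0$ or $G(0)=0$.} Then $H(0)=0$. If $F(0)=0$, then $0\le h(z)\le f(z)+g(0)=o(|z|^2)$, which is (i), and $0\le H(z)[w]\le F(x(z))[w]\to0$, which is (ii). If $G(0)=0$, exchange the roles.
\end{proof}

What remains is \emph{Case 3}: $F(0)$ and $G(0)$ are nonzero and have a common kernel vector. After a rotation of the plane,
\begin{equation}\label{eq:case3}
F(0)=\operatorname{diag}(\alpha_f,0),\qquad G(0)=\operatorname{diag}(\alpha_g,0),\qquad \alpha_f,\alpha_g>0 .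
\end{equation}
With $\kappa_0^{-1}=\alpha_f^{-1}+\alpha_g^{-1}$ we then have $H(0)=\operatorname{diag}(\kappa_0,0)$. This is the case in which \eqref{eq:rot} threatens.

\section{The degenerate case: good coordinates and an example}\label{sec:degenerate}

\subsection{Partial Legendre transform}

We must describe pairs of matched points. The condition $\nabla f(x)=\nabla g(y)$ consists of two equations. By \eqref{eq:case3} the common value $u$ of $f_1(x)$ and $g_1(y)$ can replace $x_1$ and $y_1$ as a coordinate on both surfaces; only the second equation then remains. The corresponding change of function also puts the Hessians into a convenient form. Subscripts on $f,g,P,Q,p,q$ denote partial derivatives.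

Since $f_{11}(0)>0$, the map $(x_1,x_2)\mapsto(f_1(x),x_2)$ is a local analytic diffeomorphism at $0$. So near $0$ the equation $f_1(x_1,x_2)=u$ has a unique solution $x_1=X(u,x_2)$, and $X$ is analytic. Put
\[
P(u,x_2)=f(X,x_2)-uX,\qquad p=P_{x_2}.
\]
By convexity of $f$ in $x_1$, for $x$ and $u$ near $0$,
\begin{equation}\label{eq:leg}
f(x_1,x_2)\ge f(X,x_2)+u(x_1-X)=ux_1+P(u,x_2).
\end{equation}
Because $f_1(X,x_2)=u$, the terms with derivatives of $X$ cancel in $P_u=-X$ and $p=f_2(X,x_2)$. Differentiating $f_1(X,x_2)=u$ gives $X_u=1/f_{11}$ and $X_{x_2}=-f_{12}/f_{11}$, so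
\[
P_{uu}=-\frac1{f_{11}},\qquad p_u=\frac{f_{12}}{f_{11}},\qquad p_{x_2}=f_{22}-\frac{f_{12}^2}{f_{11}}\ge0,
\]
the last because $D^2f\ge0$. At the origin $P,P_u,p,p_u,p_{x_2}$ vanish and $P_{uu}=-1/\alpha_f$. Completing the square, with
\[
a_f=f_{11},\qquad s_f=p_u,\qquad c_f=p_{x_2}\ge0\qquad(\text{at }u=f_1(x)),
\]
we get
\begin{equation}\label{eq:square}
F(x)[w]=a_f(w_1+s_fw_2)^2+c_fw_2^2 .
\end{equation}
So $(-s_f,1)$ is the nearly degenerate direction and $c_f$ is the curvature left in it. In the same way define $Q(u,y_2)$, $q=Q_{y_2}$, $a_g$, $s_g=q_u$, $c_g=q_{y_2}\ge0$ from $g$. Then, for $x,y$ near $0$,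
\begin{equation}\label{eq:match}
x,y\text{ are matched}\iff f_1(x)=g_1(y)=:u\ \text{ and }\ p(u,x_2)=q(u,y_2).
\end{equation}

\subsection{What has to be shown}

Write $v=(v_1,\tau)$ in the definition of $H(z)[e_1]$. By \eqref{eq:square}, with the $f$-quantities at $x(z)$ and the $g$-quantities at $y(z)$,
\[
F[v]+G[e_1-v]=a_f(v_1+s_f\tau)^2+a_g(1-v_1-s_g\tau)^2+(c_f+c_g)\tau^2 .
\]
The two numbers that are squared in the first two terms add up to $1+(s_f-s_g)\tau$. Minimizing over $v_1$ with $\tau$ fixed, and writing $\kappa^{-1}=a_f^{-1}+a_g^{-1}$, we obtain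
\begin{equation}\label{eq:H11}
H_{11}(z)=\inf_{\tau\in\mathbb R}\Big\{\kappa\big(1+(s_f-s_g)\tau\big)^2+(c_f+c_g)\tau^2\Big\}.
\end{equation}
If $c_f+c_g>0$, this equals $\kappa/(1+\kappa\rho)$ with $\rho=(s_f-s_g)^2/(c_f+c_g)$; if $c_f+c_g=0$, it is $\kappa$ when $s_f=s_g$ and $0$ otherwise. As $z\to0$ we have $\kappa\to\kappa_0=H_{11}(0)$. So $H_{11}$ is continuous at $0$ exactly when
\begin{equation}\label{eq:goal}
(s_f-s_g)^2=o(c_f+c_g)\qquad\text{at matched points }x(z),y(z)\text{, as }z\to0 ;
\end{equation}
that is, for every $\eta>0$ one has $(s_f-s_g)^2\le\eta(c_f+c_g)$ for all $z$ near $0$. The squared relative rotation of the nearly degenerate directions must be small compared with the remaining curvature.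

\subsection{An example by hand}\label{sub:toy}

Take
\[
f(x)=\tfrac12\big(x_1^2+x_2^4\big),\qquad g(y)=\tfrac12\Big(\frac{y_1^2}{1-y_2/2}+y_2^4\Big)
\]
near $0$. Here $f_1=x_1=u$ and $g_1=y_1/(1-y_2/2)=u$, that is, $y_1=u(1-y_2/2)$. Hence
\[
P=-\tfrac12u^2+\tfrac12x_2^4,\quad Q=-\tfrac12u^2\big(1-\tfrac{y_2}2\big)+\tfrac12y_2^4,\quad p=2x_2^3,\quad q=\tfrac14u^2+2y_2^3,
\]
and
\[
s_f=0,\quad s_g=\tfrac u2,\qquad c_f=6x_2^2,\quad c_g=6y_2^2 .
\]
At the points $x=y=(u,0)$, $u\ne0$, the situation is that of \eqref{eq:rot}: no curvature is left ($c_f+c_g=0$) and the kernels are rotated against each other, since $s_g-s_f=u/2\neq0$. The parallel sum of the Hessians, as a function of two independent points, is thus discontinuous at $(0,0)$. But these points are not matched, since $q-p=u^2/4\ne0$. At matched points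
\[
2(x_2^3-y_2^3)=\tfrac14u^2 .
\]
With $\mu=\max(|x_2|,|y_2|)$,
\[
(s_f-s_g)^2=\tfrac14u^2=2(x_2^3-y_2^3)\le4\mu^3\le\tfrac{2\mu}{3}\,(c_f+c_g),
\]
which gives \eqref{eq:goal}. A rotation of size $u/2$ has accumulated a mismatch of size $u^2/4$ between $p$ and $q$, and to undo it $x_2$ and $y_2$ must move into a region of larger curvature. This gains only the factor $\mu$: for $x_2=-y_2=t>0$ and $u^2=16t^3$ one has $(s_f-s_g)^2/(c_f+c_g)=4t^3/(12t^2)=t/3$, which is of order $|u|^{2/3}$. To leading order, these are the points that give Theorem~\ref{thm:compl}(b) with $n=2$.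

\section{The key lemma}\label{sec:key}

In general there is no formula to read \eqref{eq:goal} from. The replacement for the computation above is to differentiate the relation $p=q$ along a curve on which \eqref{eq:goal} is supposed to fail.

\begin{lemma}\label{lem:key}
Let $p(u,x)$ and $q(u,y)$ be real analytic near $(0,0)$ with $p_x\ge0$, $q_y\ge0$ and $p_u(0,0)=q_u(0,0)=0$. For every $\eta>0$ there is a neighborhood of $0\in\mathbb R^3$ in which
\[
p(u,x)=q(u,y)\ \Longrightarrow\ \big(p_u(u,x)-q_u(u,y)\big)^2\le\eta\,\big(p_x(u,x)+q_y(u,y)\big).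
\]
\end{lemma}

Here is the idea. Let $\delta=|p_u-q_u|$ and suppose that $\delta^2>\eta(p_x+q_y)$ along a curve with parameter $t$ that starts at $0$. Differentiating $p=q$ shows that $\delta\,|\dot u|$ is bounded by a multiple of $p_x+q_y$, hence of $\delta^2$. So $u$ moves slowly, $|u|\lesssim t\delta$, and we may almost treat it as frozen at $0$. On the line $u=0$, the size of $p_u$ is governed by $p_{ux}$, and this mixed derivative is controlled by $\sqrt{p_x}\lesssim\delta$ because $p_x\ge0$. Over a length of order $t$ this yields $|p_u|\lesssim t\delta$, likewise $|q_u|\lesssim t\delta$, and so $\delta\lesssim t\delta$, which is absurd.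

Two standard facts are used. The \emph{curve selection lemma} for semianalytic sets (\cite{Loj}; see also \cite{BM}) says: if $S\subset\mathbb R^n$ is semianalytic and $b\in\overline S\setminus S$, there is a real analytic curve $\gamma:(-\epsilon,\epsilon)\to\mathbb R^n$ with $\gamma(0)=b$ and $\gamma(t)\in S$ for $t\in(0,\epsilon)$. \emph{Glaeser's inequality} bounds the derivative of a nonnegative function by its square root; we prove the version we need.

\begin{lemma}\label{lem:glaeser}
Let $\varphi(u,x)\ge0$ be a $C^2$ function on a neighborhood of the square $|u|,|x|\le2r$. There is $M>0$ such that $\varphi_u^2\le2M\varphi$ for $|u|,|x|\le r$. There, $\sqrt\varphi$ is Lipschitz in $u$ with constant $\sqrt{M/2}$.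
\end{lemma}

\begin{proof}
Choose $M>0$ with $M\ge\sup|\varphi_{uu}|$ and $M\ge\sup|\varphi_u|/r$ over the large square. For $|u|,|x|\le r$ and $|\tau|\le r$, Taylor's formula gives $0\le\varphi(u+\tau,x)\le\varphi+\varphi_u\tau+\frac M2\tau^2$. The choice $\tau=-\varphi_u/M$ yields $\varphi_u^2\le2M\varphi$. Hence for $\varepsilon>0$
\[
\big|\partial_u\sqrt{\varphi+\varepsilon}\,\big|=\frac{|\varphi_u|}{2\sqrt{\varphi+\varepsilon}}\le\sqrt{M/2},
\]
and we let $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]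
Suppose the claim fails for some $\eta>0$. In a small ball around $0$ consider the semianalytic set
\[
S=\{(u,x,y):\ p=q,\ (p_u-q_u)^2>\eta(p_x+q_y)\}.
\]
Then $0\in\overline S$, and $0\notin S$ because $p_u-q_u=0$ and $p_x+q_y\ge0$ at $0$. By the curve selection lemma there is an analytic curve $\gamma(t)=(u(t),x(t),y(t))$ with $\gamma(0)=0$ and $\gamma(t)\in S$ for small $t>0$. Along $\gamma$ put
\[
\delta(t)=\big|p_u(u(t),x(t))-q_u(u(t),y(t))\big| .
\]
For $t>0$ we have $\delta^2>\eta(p_x+q_y)\ge0$, so $\delta(t)>0$. Thus $\delta$ is the modulus of a nonzero analytic function of $t$, hence comparable to a power $t^d$ with $d\ge0$, and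
\[
\int_0^t\delta\le C\,t\,\delta(t).
\]
Here and below $C$ denotes constants independent of $t$, and $t>0$ is small. Since $\gamma$ is analytic, $|x(t)|,|y(t)|\le Ct$.

\emph{Step 1: $|u(t)|\le C\,t\,\delta(t)$.} Differentiating $p(u(t),x(t))=q(u(t),y(t))$ gives
\[
(p_u-q_u)\,\dot u+p_x\,\dot x-q_y\,\dot y=0 .
\]
Since $p_x,q_y\ge0$,
\[
\delta|\dot u|\le(p_x+q_y)(|\dot x|+|\dot y|)\le\eta^{-1}\delta^2\,(|\dot x|+|\dot y|),
\]
so $|\dot u|\le C\delta$. Integrate from $u(0)=0$.

\emph{Step 2: $\sqrt{p_x(0,x(t))}\le C\,\delta(t)$.} On $\gamma$ we have $p_x\le p_x+q_y<\eta^{-1}\delta^2$. By Lemma~\ref{lem:glaeser} for $\varphi=p_x$, the function $\sqrt{p_x}$ is Lipschitz in $u$, so by Step 1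
\[
\sqrt{p_x(0,x(t))}\le\sqrt{p_x(u(t),x(t))}+C|u(t)|\le C\,\delta(t).
\]

\emph{Step 3: $|p_u(u(t),x(t))|\le C\,t\,\delta(t)$.} The function $\xi\mapsto p_x(0,\xi)$ is analytic in one variable and nonnegative. So either it vanishes identically, or it equals $c_0\xi^{2j}(1+O(\xi))$ with $c_0>0$ and an integer $j\ge0$. In both cases $p_x(0,\xi)\le4p_x(0,x)$ whenever $\xi$ lies between $0$ and $x$ and $|x|$ is small. Lemma~\ref{lem:glaeser} also gives $|p_{ux}|\le C\sqrt{p_x}$. Since $p_u(0,0)=0$,
\[
|p_u(0,x(t))|\le\Big|\int_0^{x(t)}|p_{ux}(0,\xi)|\,d\xi\Big|\le C\,|x(t)|\,\sqrt{p_x(0,x(t))}\le C\,t\,\delta(t)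
\]
by Step 2. By Step 1, $|p_u(u(t),x(t))-p_u(0,x(t))|\le C|u(t)|\le C\,t\,\delta(t)$, and the claim follows.

\emph{Conclusion.} Steps 2 and 3 apply to $q$ and $y(t)$ as well, so $|q_u(u(t),y(t))|\le C\,t\,\delta(t)$. Hence $\delta(t)\le C\,t\,\delta(t)$ with $\delta(t)>0$, which is impossible for small $t$.
\end{proof}

\begin{remark}\label{rem:hyp}
None of the hypotheses can simply be dropped. Without $p_u(0,0)=q_u(0,0)=0$: for $p=u+x^3$, $q=y^3$ the inequality fails at the origin. Without monotonicity: for $p=ux$, $q=0$ the points $(0,x,y)$ with $x\ne0$ satisfy $p=q$, but $(p_u-q_u)^2=x^2$ and $p_x+q_y=0$. Without analyticity: for $p=x^3$ and $q=R(u)+y^3$, where $R(u)=e^{-1/u^2}\sin(1/u)$, $R(0)=0$, the points $(u_n,0,0)$ with $u_n=\frac1{n\pi}$ satisfy $p=q$ and $p_x+q_y=0$, but $p_u-q_u=-R'(u_n)\ne0$; Section~\ref{sec:smooth} builds Theorem~\ref{thm:compl}(c) on this. Analyticity enters through the curve $\gamma$ (which supplies both the derivatives and the power behavior of $\delta$) and through the comparison $p_x(0,\xi)\le4p_x(0,x)$ in Step 3. That comparison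 uses that $x$ is a scalar variable; this is one place where dimension three is used.
\end{remark}

\section{End of the proof of Theorem~\ref{thm:main}}\label{sec:end}

It remains to prove Proposition~\ref{prop:A} in Case 3, where \eqref{eq:case3} holds.

\begin{proof}[Proof of Proposition~\ref{prop:A}(i) in Case 3]
We must show $h(z)=\frac12\kappa_0z_1^2+o(|z|^2)$.

\emph{Upper bound.} The points $x=(\frac{\kappa_0}{\alpha_f}z_1,z_2)$ and $y=(\frac{\kappa_0}{\alpha_g}z_1,0)$ satisfy $x+y=z$, so
\[
h(z)\le f(x)+g(y)=\tfrac12\kappa_0^2z_1^2\Big(\frac1{\alpha_f}+\frac1{\alpha_g}\Big)+O(|z|^3)=\tfrac12\kappa_0z_1^2+O(|z|^3).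
\]

\emph{Lower bound.} Let $x=x(z)$, $y=y(z)$. By \eqref{eq:leg} and its analogue for $g$, for every small $u$,
\[
h(z)=f(x)+g(y)\ge uz_1+P(u,x_2)+Q(u,y_2).
\]
The function $P$ is convex in $x_2$, since $P_{x_2x_2}=p_{x_2}\ge0$. Moreover $P(u,0)=-\frac{u^2}{2\alpha_f}+O(|u|^3)$, and $p(u,0)=O(u^2)$ since $p(0,0)=p_u(0,0)=0$. So
\[
P(u,x_2)\ge P(u,0)+p(u,0)x_2\ge-\frac{u^2}{2\alpha_f}-C|u|^3-Cu^2|x_2| ,
\]
and similarly for $Q$, with $\alpha_g$ and $y_2$. For $u=\kappa_0z_1$ this gives
\[
h(z)\ge\kappa_0z_1^2-\tfrac12\kappa_0z_1^2-Cz_1^2\big(|z_1|+|x_2(z)|+|y_2(z)|\big)=\tfrac12\kappa_0z_1^2-o(|z|^2),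
\]
because $x(z),y(z)\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}(ii) in Case 3]
Let $z\to0$. Then $a_f\to\alpha_f$, $a_g\to\alpha_g$, $\kappa\to\kappa_0$.

\emph{It suffices to show $\liminf H_{11}(z)\ge\kappa_0$.} Indeed, by upper semicontinuity $\limsup H_{11}(z)\le\kappa_0$ and $\limsup H_{22}(z)\le H_{22}(0)=0$. Since $H(z)\ge0$, this gives $H_{22}(z)\to0$ and then $H_{12}(z)^2\le H_{11}(z)H_{22}(z)\to0$.

\emph{Lower bound.} Let $\eta>0$. The points $x(z),y(z)$ are matched and tend to $0$, and $u=f_1(x(z))\to0$. By \eqref{eq:match} we may apply Lemma~\ref{lem:key} to $p$ and $q$; its hypotheses were verified in Section~\ref{sec:degenerate}. So $(s_f-s_g)^2\le\eta(c_f+c_g)$ for $z$ near $0$. With $\theta=(s_f-s_g)\tau$, the expression in braces in \eqref{eq:H11} is at least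
\[
\kappa(1+\theta)^2+\frac{\theta^2}{\eta}\ \ge\ \frac{\kappa}{1+\eta\kappa},
\]
the right side being the minimum over $\theta\in\mathbb R$. So $\liminf H_{11}(z)\ge\kappa_0/(1+\eta\kappa_0)$ for every $\eta>0$. Let $\eta\to0$.
\end{proof}

Proposition~\ref{prop:A} is now proved in all cases. It implies Theorem~\ref{thm:local}, and with Proposition~\ref{prop:reduction} we obtain Theorem~\ref{thm:main}. \qed

\section{H\"older continuity and its limits}\label{sec:holder}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
We use the o-minimal structure $\mathbb R_{\mathrm{an}}$. A set is \emph{definable} if it is obtained from polynomial relations and from graphs of restrictions to compact boxes of functions that are analytic in a neighborhood of the box, by finite unions, complements, products and projections. So sets described by first-order formulas in definable functions are definable. The \L ojasiewicz inequality \cite[4.14]{DM} says: if $\varphi,\psi$ are continuous definable functions on a compact set and $\psi^{-1}(0)\subset\varphi^{-1}(0)$, then $|\varphi|^m\le C|\psi|$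 for some $m,C>0$.

Consider an analytic pair. Let $U_1\ni0$ be a disc with compact closure in $U$, and let $V_1\subset V$ be a compact disc that contains $x(z)$ and $y(z)$ for all $z\in U_1$. A critical point of the convex function $\Phi_z$ is its minimizer, so the graph of $h|_{U_1}$ is
\[
\{(z,\omega):z\in U_1,\ \exists x:\ x,\,z-x\in V_1,\ \nabla f(x)=\nabla g(z-x),\ \omega=f(x)+g(z-x)\}.
\]
This set is definable. Hence the second partial derivatives $h_{ij}$ are definable, as limits expressed by first-order formulas, and they are continuous by Theorem~\ref{thm:local}. Let $\overline{U_2}\subset U_1$ be a compact disc around $0$, and apply the \L ojasiewicz inequality on $\overline{U_2}\times\overline{U_2}$ to $\varphi=h_{ij}(z)-h_{ij}(z')$ and $\psi=|z-z'|$. It shows that $h_{ij}$ is H\"older continuous on $\overline{U_2}$ with exponent $\min(1,1/m)$. By Proposition~\ref{prop:reduction} and compactness, finitely many such graphs cover $\partial(A+B)$; take the smallest exponent.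
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
We make the example of Section~\ref{sub:toy} global, with exponent $2n$ in place of $4$. For $n\ge2$ let
\begin{align*}
A&=\{x_1^2+x_2^{2n}+(x_3-1)^2<1\},\\
B&=\Big\{y_2<2,\ \frac{y_1^2}{1-y_2/2}+y_2^{2n}+(y_3-1)^2<1\Big\}.
\end{align*}
The defining functions are convex (recall that $y_1^2/\ell$ is convex where $\ell>0$ is affine), analytic and nonnegative, and they vanish at $(0,0,1)$. By convexity their gradients do not vanish on the level set $1$. On $\overline B$ we have $|y_2|\le1$, so $\overline B$ stays away from $y_2=2$, and $y_1$ is bounded on $B$. Thus $A,B$ are bounded convex domains with analytic boundaries. Both boundaries contain $0$, with outer normal $-e_3$ there. Near $0$ the lower boundary functions are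
\[
f=1-\sqrt{1-f_0},\quad g=1-\sqrt{1-g_0},\qquad f_0=x_1^2+x_2^{2n},\quad g_0=\frac{y_1^2}{1-y_2/2}+y_2^{2n}.
\]
They form an analytic pair by Lemma~\ref{lem:nosegment}, and by Lemma~\ref{lem:glue} the surface $\partial(A+B)$ is the graph of $h$ near $0$. Since $F(0)=G(0)=\operatorname{diag}(1,0)$, Theorem~\ref{thm:local} gives $D^2h(0)=\operatorname{diag}(\frac12,0)$.

For small $z_1\ne0$ define $t>0$ by $t^{2n-1}=z_1^2/64$ and test with $x=(\frac{z_1}2,t)$, $y=(\frac{z_1}2,-t)$. Then $t^{2n}=tz_1^2/64$. We use $1-\sqrt{1-\sigma}=\frac\sigma2+O(\sigma^2)$, where $f_0,g_0=O(z_1^2)$ at these points, and $\frac1{1+t/2}\le1-\frac t4$ for $0\le t\le2$, which holds because $(1+\frac t2)(1-\frac t4)=1+\frac t4-\frac{t^2}8\ge1$. So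
\begin{align*}
h(z_1,0)&\le\frac{f_0(x)+g_0(y)}2+O(z_1^4)\\
&\le\frac{z_1^2}8+\frac{z_1^2}8\Big(1-\frac t4\Big)+t^{2n}+O(z_1^4)
=\frac{z_1^2}4-\frac{t z_1^2}{64}+O(z_1^4).
\end{align*}
Since $t=(z_1^2/64)^{1/(2n-1)}$, this says
\[
h(z_1,0)\le\frac{z_1^2}4-c\,|z_1|^{2+\frac2{2n-1}}+O(z_1^4),\qquad c>0,
\]
and $\frac2{2n-1}<2$. If $\partial(A+B)$ were $C^{2,\alpha}$, then $h$ would be $C^{2,\alpha}$ near $0$ and $|h(z_1,0)-\frac{z_1^2}4|\le C|z_1|^{2+\alpha}$, so $\alpha\le\frac2{2n-1}$. Since $C^3$ implies $C^{2,1}$ locally and $\frac2{2n-1}<1$, the boundary is not $C^3$. Given $\alpha\in(0,1]$, a pair with $\frac2{2n-1}<\alpha$ shows that $\alpha$ does not work for all pairs.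
\end{proof}

\section{Smooth boundaries are not enough}\label{sec:smooth}

We prove Theorem~\ref{thm:compl}(c). We want a local pair with $p=x_2^3$ and $q=R(u)+y_2^3$ as in Remark~\ref{rem:hyp}. Since $Q_{y_2}=q$ and $-Q$ should be strictly convex in $u$, we aim at $Q=-\frac12u^2+R(u)y_2+\frac14y_2^4$ and recover $g$ by maximizing over $u$. Let
\[
R(u)=e^{-1/u^2}\sin(1/u),\qquad R(0)=0,
\]
which is $C^\infty$, and near $0$ let
\[
f(x)=\tfrac12x_1^2+\tfrac14x_2^4,\qquad g(y)=\max_{|u|\le1}\big(uy_1-\tfrac12u^2+R(u)y_2\big)+\tfrac14y_2^4 .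
\]

\begin{lemma}\label{lem:smoothpair}
Near $0$, $(f,g)$ is a local pair of class $C^\infty$. If $u=u(y)$ denotes the maximizer in the definition of $g$, then $\nabla g=(u,R(u)+y_2^3)$. Moreover $g_{11}>0$ near $0$, and the partial Legendre transform of $g$, defined as in Section~\ref{sec:degenerate}, is $Q(u,y_2)=-\frac12u^2+R(u)y_2+\frac14y_2^4$.
\end{lemma}

\begin{proof}
Clearly $f$ is smooth and strictly convex. The function $g$ is convex, as the sum of a maximum of affine functions of $y$ and a convex function, and $g(0)=0$, with maximizer $u(0)=0$. For small $y$ the function of $u$ to be maximized has second derivative $-1+R''(u)y_2<0$ on $[-1,1]$, and its derivative $y_1-u+R'(u)y_2$ is negative at $u=1$ and positive at $u=-1$. So the maximum is attained at the unique zero of the derivative, which is interior and nondegenerate. By the implicit function theorem $u(y)$, and hence $g$, is $C^\infty$ near $0$. Differentiating the maximum gives the formula for $\nabla g$; in particular $\nabla g(0)=0$. Differentiating $y_1-u+R'(u)y_2=0$ in $y_1$ gives $g_{11}=\partial u/\partial y_1=1/(1-R''(u)y_2)>0$.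 The equation $g_1=u$ is solved by $y_1=Y:=u-R'(u)y_2$, and $Q=g(Y,y_2)-uY=-\frac12u^2+R(u)y_2+\frac14y_2^4$.
\end{proof}

The next lemma closes up such a piece of surface to the boundary of a bounded convex domain.

\begin{lemma}\label{lem:global}
Let $k$ be smooth, convex and nonnegative on $|x|<2r$ with $k(0)=0$ and $k\le1$. There is a bounded convex domain in $\mathbb R^3$ with $C^\infty$ boundary such that the lower boundary function of its closure equals $k$ for $|x|<r$.
\end{lemma}

\begin{proof}
Choose convex $C^\infty$ functions $\chi,\omega\ge0$ on $\mathbb R$ as follows. Let $\omega=0$ on $(-\infty,1]$, with $\omega''\ge0$ a bump supported in $[1,2]$ of integral $2$; then $\omega'=2$ on $[2,\infty)$, so $\omega(s)-s\to\infty$ as $s\to\pm\infty$. Let $\chi$ be nondecreasing, $\chi=0$ on $(-\infty,r^2]$ and $\chi(2r^2)>-\min_s(\omega(s)-s)$; a large multiple of a convex function that vanishes on $(-\infty,r^2]$ and is positive beyond will do. Put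
\[
\psi(x,x_3)=k(x)+\chi(|x|^2)+\omega(x_3)-x_3,\qquad |x|<2r .
\]
This is smooth and convex, and $\psi(0,\frac12)=-\frac12<0$. If $2r^2\le|x|^2<4r^2$, then $\psi>0$ by the choice of $\chi$. So $|x|^2<2r^2$ on $\{\psi\le0\}$, and $x_3$ is bounded there because $\omega(x_3)-x_3\le0$. By convexity $\nabla\psi\ne0$ on $\{\psi=0\}$. So $\{\psi<0\}$ is a bounded convex domain with $C^\infty$ boundary $\{\psi=0\}$ and closure $\{\psi\le0\}$. For $|x|<r$ and $x_3\le1$ we have $\psi=k(x)-x_3$; since $k\le1$, the lowest point of $\{\psi\le0\}$ over such $x$ is $(x,k(x))$.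
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $A,B$ be the domains given by Lemma~\ref{lem:global} for $k=f$ and $k=g$ with a small $r$. By Lemma~\ref{lem:glue}, $\partial(A+B)$ is the graph of $h$ near $0$. Its tangent plane at $0$ is horizontal by Lemma~\ref{lem:first}, so if it were $C^2$, then $h$ would be $C^2$ near $0$. We show that it is not.

\emph{Points $z_n\to0$ with $h_{11}(z_n)=0$.} Let $u_n=\frac1{n\pi}$ with $n$ large. Then $R(u_n)=0$ and
\[
\beta:=R'(u_n)=-u_n^{-2}e^{-1/u_n^2}\cos(n\pi)\ne0 .
\]
At $x=y=(u_n,0)$ we have $\nabla f(x)=(u_n,0)$. The maximizer in $g(y)$ is $u=u_n$, so $\nabla g(y)=(u_n,R(u_n))=(u_n,0)$. Hence $x,y$ are matched, and for $z_n=(2u_n,0)\in U$ the minimizing decomposition is $x+y$. There $F=\operatorname{diag}(1,0)$. By Lemma~\ref{lem:smoothpair}, at this point $a_g=-1/Q_{uu}=1$, $s_g=R'(u_n)=\beta$, $c_g=3y_2^2=0$, so by \eqref{eq:square} for $g$ we have $G[w]=(w_1+\beta w_2)^2$, as in \eqref{eq:rot}. Then $\det(F+G)=2\beta^2-\beta^2=\beta^2>0$, so $F+G$ is positive definite. After recentering at $z_n$,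 Lemma~\ref{lem:nondeg} shows that $h$ is $C^\infty$ near $z_n$ and $h_{11}(z_n)=(F:G)[e_1]$. The splitting $e_1=(0,\frac1\beta)+(1,-\frac1\beta)$ into kernel vectors of $F$ and $G$ gives $h_{11}(z_n)=0$.

\emph{Growth of $h$ at $0$.} For all small $u$ we have $f(x)\ge ux_1-\frac12u^2$ and $g(y)\ge uy_1-\frac12u^2+R(u)y_2$, so
\[
h(z_1,0)\ge uz_1-u^2+R(u)\,y_2(z),\qquad z=(z_1,0).
\]
With $u=z_1/2$ and $R(u)=o(u^2)$ this gives $h(z_1,0)\ge\frac{z_1^2}4-o(z_1^2)$.

If $h$ were $C^2$ near $0$, then $h(0)=0$, $\nabla h(0)=0$ and $h_{11}(0)=\lim h_{11}(z_n)=0$ would give $h(z_1,0)=o(z_1^2)$, a contradiction.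
\end{proof}

\section{Several summands}\label{sec:many}

We prove Theorem~\ref{thm:compl}(d). Let $f^{(1)},\dots,f^{(m)}$ be real analytic and strictly convex on a disc $V\ni0$ centered at $0$ and vanish at $0$ together with their gradients, and put
\[
h(z)=\min\Big\{\sum_i f^{(i)}(x^{(i)}):\ x^{(i)}\in V,\ \sum_ix^{(i)}=z\Big\}.
\]
Sections~\ref{sec:red} and \ref{sec:hess} carry over as follows. The function $\sum_{i<m}f^{(i)}(x^{(i)})+f^{(m)}(z-\sum_{i<m}x^{(i)})$ is strictly convex in $(x^{(1)},\dots,x^{(m-1)})\in\mathbb R^{2(m-1)}$, and for $z=0$ it is minimal at $0$. So the proof of Lemma~\ref{lem:min}, with spheres in place of circles, gives unique and continuous minimizers $x^{(i)}(z)$ for $z$ in a disc $U\ni0$. Lemma~\ref{lem:glue} and Proposition~\ref{prop:reduction} hold for $m$ domains with the same proofs, the lower boundary function of $\overline{A_1}+\dots+\overline{A_m}$ being the infimal convolution of the $m$ lower boundary functions. Criticality says that all $\nabla f^{(i)}(x^{(i)}(z))$ are equal; as in Lemma~\ref{lem:first}, moving only $x^{(1)}$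 shows that their common value is $\nabla h(z)$ and that \eqref{eq:upper} holds; and $h$ is convex as a minimum of a jointly convex function. Recentering works as before. Let
\[
F_i=F_i(z)=D^2f^{(i)}(x^{(i)}(z)),\qquad H(z)[w]=\inf\Big\{\sum_iF_i[w_i]:\sum_iw_i=w\Big\}.
\]
By Lemma~\ref{lem:parallel} this is a positive semidefinite form, and $z\mapsto H(z)[w]$ is upper semicontinuous.

\begin{theorem}\label{thm:many}
In this situation $h\in C^2(U)$ and $D^2h=H$.
\end{theorem}

\begin{proof}
We use induction on $m$; the case $m=1$ is trivial. Let $m\ge2$. As in Section~\ref{sec:hess} it suffices to prove (i) and (ii) of Proposition~\ref{prop:A} for the present $h$ and $H$.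

\emph{The case $H(0)=0$.} By Lemma~\ref{lem:parallel} the infimum defining $H(0)[w]$ is attained at $w_i=L_iw$ with linear maps $L_i$, $\sum L_i=I$. Hence
\[
0\le h(z)\le\sum f^{(i)}(L_iz)=\tfrac12H(0)[z]+o(|z|^2)=o(|z|^2),
\]
which is (i). Claim (ii) follows from $H\ge0$ and upper semicontinuity.

\emph{The case $H(0)\ne0$: ranks.} Every $F_i(0)$ is nonzero; if $F_i(0)=0$, the choice $w_i=w$ would give $H(0)=0$. Let $I$ be the set of indices with $F_i(0)$ of rank one and $J$ the set of the others, for which $F_i(0)>0$. All $F_i(0)$, $i\in I$, have the same kernel: two different kernels would span $\mathbb R^2$, every $w$ would split into two kernel vectors, and $H(0)$ would vanish.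

\emph{The case $H(0)\ne0$, $J\ne\emptyset$.} The idea is to add up the summands in $I$ and those in $J$ separately. For an index set $T\neq\emptyset$ let $h_T$ be the infimal convolution of the $f^{(i)}$, $i\in T$, near $0$. If the full index set is a disjoint union $T\cup T'$ of nonempty sets, then for $z$ near $0$
\begin{equation}\label{eq:assoc}
h(z)=\min_x\big(h_T(x)+h_{T'}(z-x)\big),\quad\text{attained at }x=x_T(z):=\sum_{i\in T}x^{(i)}(z).
\end{equation}
Indeed, $h(z)$ is at most the right side by definition. On the other hand, the gradients at the points $x^{(i)}(z)$ are all equal, so by convexity $(x^{(i)}(z))_{i\in T}$ is the minimizer for $h_T$ at $x_T(z)$, and likewise for $T'$ at $x_{T'}(z)=z-x_T(z)$; so equality holds at $x=x_T(z)$. The same holds with $h$ replaced by $h_{T\cup T'}$ for disjoint nonempty subsets $T,T'$ of the index set. Adding one summand at a time, Lemma~\ref{lem:nondeg} with $k=\omega$ shows that $h_J$ is analytic near $0$, that $D^2h_J$ is the parallel sum of the Hessians at the minimizers, and that $D^2h_J(0)>0$. If $I=\emptyset$,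 then $h=h_J$ and we are done. Otherwise $1\le|I|<m$, so by induction $h_I$ is $C^2$ near $0$ and its Hessian is the parallel sum of the corresponding Hessians. Now $(h_I,h_J)$ is a local pair on a small disc: both functions are convex and vanish at $0$ together with their gradients, and $h_J$ is strictly convex near $0$. Moreover $D^2h_I(0)+D^2h_J(0)>0$. By Lemma~\ref{lem:nondeg} with $k=2$ and \eqref{eq:assoc}, $h$ is $C^2$ near $0$ with Hessian
\[
D^2h_I(x_I(z)):D^2h_J(x_J(z))=H(z),
\]
because the minimizers for $h_I$ at $x_I(z)$ and for $h_J$ at $x_J(z)$ are the $x^{(i)}(z)$. This gives (i) and (ii).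

\emph{The case $H(0)\ne0$, $J=\emptyset$.} All $F_i(0)$ have rank one and a common kernel, which we rotate to $\mathbb Re_2$. Let $P^{(i)},p^{(i)},a_i,s_i,c_i$ be defined from $f^{(i)}$ as in Section~\ref{sec:degenerate}, with $a_i,s_i,c_i$ evaluated at $x^{(i)}(z)$ and regarded as functions of $z$. Let $\kappa^{-1}=\sum a_i^{-1}$, with value $\kappa_0^{-1}$ at $z=0$. Then $H(0)=\operatorname{diag}(\kappa_0,0)$.

For (i), the upper bound comes from $x^{(i)}=(\frac{\kappa_0}{a_i(0)}z_1,\epsilon_iz_2)$ with $\epsilon_1=1$ and $\epsilon_i=0$ for $i\ge2$, which gives $h(z)\le\frac12\kappa_0^2z_1^2\sum a_i(0)^{-1}+O(|z|^3)=\frac12\kappa_0z_1^2+O(|z|^3)$. For the lower bound, \eqref{eq:leg} gives $h(z)\ge uz_1+\sum P^{(i)}(u,x^{(i)}_2(z))$. Each $P^{(i)}$ satisfies the lower bound for $P$ in Section~\ref{sec:end}, with $\alpha_f$ replaced by $a_i(0)$. With $u=\kappa_0z_1$ the resulting lower bound for $h(z)$ is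
\[
\kappa_0z_1^2-\tfrac12\kappa_0z_1^2-Cz_1^2\big(|z_1|+\textstyle\sum|x^{(i)}_2(z)|\big)=\tfrac12\kappa_0z_1^2-o(|z|^2).
\]

For (ii), as in Section~\ref{sec:end} it suffices to show $\liminf H_{11}(z)\ge\kappa_0$. In the definition of $H_{11}(z)=H(z)[e_1]$ let $t_i$ be the second component of $w_i$, so $\sum t_i=0$, and let $v_i$ be its first component plus $s_it_i$. By \eqref{eq:square} we minimize $\sum a_iv_i^2+\sum c_it_i^2$, where $\sum v_i=1+\sum s_it_i$. Since $\min\{\sum a_iv_i^2:\sum v_i=v\}=\kappa v^2$ by the Cauchy--Schwarz inequality,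
\[
H_{11}(z)=\inf_{\sum t_i=0}\Big\{\kappa\Big(1+\sum_is_it_i\Big)^2+\sum_ic_it_i^2\Big\}.
\]
Let $\eta>0$. All $p^{(i)}(u,x^{(i)}_2(z))$ are equal, since $(u,p^{(i)})=\nabla h(z)$. So Lemma~\ref{lem:key}, applied to all pairs of indices, gives $(s_i-s_j)^2\le\eta(c_i+c_j)$ for $z$ near $0$. To use this we eliminate the $t_j$ for which we have the least curvature: for given $z$ let $j$ be an index with $c_j$ minimal, and put
\[
\theta=\sum_{i\ne j}(s_i-s_j)t_i=\sum_is_it_i,\qquad E=\sum_{i\ne j}c_it_i^2 ,
\]
where $\sum t_i=0$ was used. Then $c_i+c_j\le2c_i$, so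
\[
|\theta|\le\sum_{i\ne j}\sqrt{\eta(c_i+c_j)}\,|t_i|\le\sqrt{2\eta}\sum_{i\ne j}\sqrt{c_i}\,|t_i|\le\sqrt{2\eta mE}.
\]
Hence the expression in braces is at least
\[
\kappa(1+\theta)^2+\frac{\theta^2}{2\eta m}\ge\frac{\kappa}{1+2\eta m\kappa}.
\]
Let $z\to0$ and then $\eta\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
The $C^2$ statement follows from Theorem~\ref{thm:many}. For the H\"older statement, the proof of part (a) applies, since over a small disc $U_1\ni0$ the graph of $h$ is
\[
\Big\{(z,\omega):z\in U_1,\ \exists\,x^{(i)}\in V_1,\ \sum x^{(i)}=z,\ \text{all }\nabla f^{(i)}(x^{(i)})\text{ equal},\ \omega=\sum f^{(i)}(x^{(i)})\Big\}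
\]
with a compact disc $V_1\subset V$, and this set is definable in $\mathbb R_{\mathrm{an}}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM} Bierstone and Milman, Publ.\ IHES \textbf{67} (1988).

\bibitem{DM} van den Dries and Miller, \emph{Geometric categories and o-minimal structures}, Duke Math.\ J.\ \textbf{84} (1996).

\bibitem{Loj} \L ojasiewicz, \emph{Ensembles semi-analytiques}, IHES, 1965.

\bibitem{VS} \emph{On The Vector Sum Of Two Convex Sets In Space}, \texttt{http://core-cms.prod.aop.cambridge.org/core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F7D9670FBDD8393D0869338A26331330/\allowbreak S0008414X00006349a.pdf/\allowbreak on-the-vector-sum-of-two-convex-sets-in-space.pdf}.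

\end{thebibliography}

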